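# Why $\sum_k\binom nk^p$ has no closed form once $p\ge 3$

## 1. From $2^n$ and $\binom{2n}n$ to sums of cubes

For a positive integer $p$ let
$$S_p(n)=\sum_{k=0}^n\binom nk^p .$$
We know $S_1(n)=2^n$. Comparing coefficients of $x^n$ in $(1+x)^n(1+x)^n=(1+x)^{2n}$ gives $S_2(n)=\binom{2n}n$. With these two in hand, the first guess is that every $S_p$ is given by some quotient of products of factorials and powers.

Let us test it on $p=3$. By hand,
$$S_3(0),\dots,S_3(5)=1,\;2,\;10,\;56,\;346,\;2252 .$$
For instance $S_3(4)=1+64+216+64+1=346=2\cdot173$ and $S_3(5)=2(1+125+1000)=2252=4\cdot 563$. A quotient of products of factorials $(an+b)!$ with small $a,b$, times a power of a small integer, cannot contain the prime $173$ at $n=4$. So the guess fails in its naive form.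

This does not settle the matter if "closed form" is read generously. The function $2^n+\binom{2n}n$ should certainly count as a closed form, and its values at $n=4,5$ are $86=2\cdot43$ and $284=4\cdot71$, again with large primes. Nor is the exponent $3$ hopeless in itself. With alternating signs one finds
$$1-8+1=-6=-\frac{3!}{1!^3},\qquad 1-64+216-64+1=90=\frac{6!}{2!^3},$$
and Dixon's identity says that this pattern continues: $\sum_k(-1)^k\binom{2N}k^3=(-1)^N\frac{(3N)!}{N!^3}$.

So we need a precise notion of closed form, and then a proof. The answer will be that the guess fails for every $p\ge3$, even in the generous sense.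

## 2. Hypergeometric terms and the two theorems

All sequences are complex valued, and only large arguments matter.

**Definition.** A *hypergeometric term* is a function $t(n)$ for which $t(n+1)/t(n)$ is a fixed rational function of $n$; we use this in the form $t(n+1)=r(n)t(n)$ for all large $n$, with $r\in\mathbb C(n)$. A function $f(n)$ has *closed form* if there are a fixed $m$ and hypergeometric terms $t_1,\dots,t_m$ with $f(n)=\sum_{i=1}^mt_i(n)$ for all sufficiently large $n$.

This is the notion used in the book *A = B* by Petkovšek, Wilf and Zeilberger. For example, $t(n)=\binom{2n}n$ has $r(n)=\frac{(2n+1)(2n+2)}{(n+1)^2}=\frac{4(n+\frac12)}{n+1}$.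

Take $N_0$ beyond all zeros and poles of $r$ (if $r\ne0$). If $t(N_0)\ne0$ then $t(N)\neq0$ for all $N\ge N_0$; otherwise $t$ is zero from $N_0$ on. So a hypergeometric term is eventually zero, and then we discard it, or eventually nonzero.

**Definition.** Two eventually nonzero hypergeometric terms are *similar* if their quotient is eventually a rational function.

For example, $n!$ and $(n+2)!$ are similar, while $2^n$ and $3^n$ are not. If $t_i=R_it_1$ with rational $R_i$, then $\sum t_i=(\sum R_i)t_1$ is eventually zero or again a hypergeometric term. Hence *every finite sum of hypergeometric terms is, for large $n$, a finite sum of pairwise non-similar, eventually nonzero hypergeometric terms* (possibly an empty sum).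

**Theorem 1.** For every $p\ge3$, $S_p(n)$ does not have closed form.

The same proof gives more. For $\alpha\in\mathbb Q\cap(-\frac12,\frac12]$ and $\omega=e^{2\pi i\alpha}$ let $S_{p,\omega}(n)=\sum_{k=0}^n\omega^k\binom nk^p$.

**Theorem 2.**

* (a) Let $|\alpha|<\frac12$, and let either $p\ge3$, or $p=2$ and $\alpha\ne0$. Then for no integers $d\ge1$, $e\ge0$ and no $\kappa<1$ is there a finite sum $g$ of hypergeometric terms with $g(N)=S_{p,\omega}(dN+e)\,(1+O(\kappa^N))$. In particular, $S_{p,\omega}$ has closed form on no arithmetic progression. In the remaining cases $S_{1,\omega}(n)=(1+\omega)^n$ and $S_{2,1}(n)=\binom{2n}n$ have closed form.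
* (b) Let $\omega=-1$. Then $S_{p,-1}(n)=0$ for odd $n$. If $p\ge4$, then for no progression $dN+e$ consisting of even integers and no $\kappa<1$ is there a $g$ as in (a). In particular, $S_{p,-1}$ has closed form on no arithmetic progression that contains an even integer. For $p\le3$ there is closed form on even $n$: for $N\ge1$, $S_{p,-1}(2N)=0,\ (-1)^N\binom{2N}N,\ (-1)^N\frac{(3N)!}{N!^3}$ for $p=1,2,3$.
* (c) The exponential precision in (a) cannot be weakened to a power: for all $p,K\ge1$ there is a single hypergeometric term $t$ with $S_p(n)=t(n)(1+O(n^{-K}))$.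

Theorem 2 is not needed for Theorem 1. On a first pass, read everything below with
$$\alpha=m=0,\quad\omega=1,\quad d=1,\quad e=0,\quad c=1 .$$
The general parameters cost almost nothing, so we carry them along.

## 3. Where growth rates stop being informative

For one specific $p$, the methods of *A = B* can show that no closed form exists: find a recurrence for $S_p$ with Zeilberger's algorithm, then show with Petkovšek's algorithm that it has no closed-form solution. That is a computation for each $p$; we want one argument for all $p$.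

The sensible first attempt is to compare asymptotics. We shall see that
$$S_p(n)\sim C\,2^{pn}n^{-(p-1)/2}\Big(1+\frac{e_1}n+\frac{e_2}{n^2}+\cdots\Big),$$
and one may hope that no hypergeometric terms grow like this. But the rate $2^p$ is fine, half-integer exponents are fine (they occur in $\binom{2n}n$), the constant $C$ is free, and any finite number of the $e_k$ can be matched by multiplying with a rational function of $n$. This is Theorem 2(c): a *single* hypergeometric term matches $S_p$ to any prescribed power of $1/n$. So this attempt stops at every finite order.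

The next attempt is to look beneath the whole power series, at exponentially smaller contributions. For $p=3$ it will turn out that $S_3(n)=J_0(n)+2(-1)^nJ_1(n)$, with $J_0$ of exponential size $8^n$ and $J_1$ bounded. But that alone is no contradiction either: $3^n+(-1)^n$ also has two exponential scales and is a closed form. A closed form may serve each scale with separate terms. We need a reason why the top scale *knows about* the full sum.

Two properties of the dominant part $J_0$ supply that reason. First, $J_0$ is a moment sequence with an analytic density, so a linear recurrence that $J_0$ satisfies up to an exponentially small error is satisfied exactly. Second, $J_0(n)$ is a polynomial in $1/\pi$ with algebraic coefficients, and its *constant term is a fixed nonzero multiple of $S_p(n)$*. Since $\pi$ is transcendental, an exact recurrence with algebraic coefficients passes from $J_0$ to $S_p$. We now build these pieces.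

## 4. Splitting the sum into positive integrals $J_m$

Let $p\ge2$. For real $m$ with $|m|<p/2$ put
$$P_m=\Big\{\theta\in[-\pi,\pi]^p:\ \sum_{i=1}^p\theta_i=2\pi m\Big\},\qquad d\theta=d\theta_1\cdots d\theta_{p-1},$$
$$J_m(n)=(2\pi)^{1-p}\int_{P_m}\prod_{i=1}^p\Big(2\cos\frac{\theta_i}2\Big)^nd\theta,\qquad \Lambda_m=\Big(2\cos\frac{\pi m}p\Big)^p .$$
The integrand is nonnegative, and it is positive where all $|\theta_i|<\pi$. Hence $J_m(n)>0$. The map $\theta\mapsto-\theta$ gives $J_m=J_{-m}$.

**Lemma 3.** Let $p\ge2$, $\omega=e^{2\pi i\alpha}$. For $n\ge0$,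
$$S_{p,\omega}(n)=\sum_{m\in\alpha+\mathbb Z,\ |m|<p/2}e^{i\pi mn}J_m(n).\tag{1}$$
Moreover $J_m(n)=O(\Lambda_m^n)$, and $\Lambda_m$ is strictly decreasing in $|m|$.

**Step 1: write the sum as an integral.** In the Laurent polynomial $\prod_{i<p}(1+x_i)^n\,\big(1+\omega/(x_1\cdots x_{p-1})\big)^n$, choose $x_i^{k_i}$ from the $i$th factor and $\omega^k(x_1\cdots x_{p-1})^{-k}$ from the last. The result is constant exactly when all $k_i=k$. So the constant term is $\sum_k\omega^k\binom nk^p$, and
$$S_{p,\omega}(n)=(2\pi)^{1-p}\int_{[-\pi,\pi]^{p-1}}\prod_{i<p}(1+e^{i\theta_i})^n\big(1+\omega e^{-i(\theta_1+\cdots+\theta_{p-1})}\big)^nd\theta .$$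

**Step 2: sort the points by the sum of the angles.** Let $\theta_p\in[-\pi,\pi)$ be congruent to $2\pi\alpha-\sum_{i<p}\theta_i$ modulo $2\pi$, so that the last factor is $(1+e^{i\theta_p})^n$. Then $\sum_{i\le p}\theta_i=2\pi m$ with $m\in\alpha+\mathbb Z$ and $|m|\le p/2$. Equality $|m|=p/2$ forces all $\theta_i=\pm\pi$, a null set. For each $m$ with $|m|<p/2$, the points giving this $m$ form $P_m$ up to a null set. Since $1+e^{i\theta}=2\cos(\theta/2)\,e^{i\theta/2}$, the integrand there is $e^{in\sum\theta_i/2}\prod(2\cos\frac{\theta_i}2)^n=e^{i\pi mn}\prod(2\cos\frac{\theta_i}2)^n$. This is (1).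

**Step 3: find the size of $J_m$.** The function $\log\cos$ is strictly concave on $(-\frac\pi2,\frac\pi2)$. By Jensen's inequality $\prod2\cos(\theta_i/2)\le\Lambda_m$ on $P_m$ (if some $|\theta_i|=\pi$ the left side is $0$), with equality only at
$$\theta^*=\frac{2\pi m}p(1,\dots,1),$$
where all $|\theta^*_i|<\pi$. Hence $J_m(n)\le(2\pi)^{1-p}\mathrm{vol}(P_m)\Lambda_m^n$. As $|m|$ grows from $0$ to $p/2$, $\cos(\pi m/p)$ strictly decreases. $\square$

Small cases with $\omega=1$:

* $p=2$: only $m=0$ occurs, so $S_2=J_0$.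
* $p=3$: $m=0,\pm1$, with $\Lambda_0=8$ and $\Lambda_1=(2\cos\frac\pi3)^3=1$, so $S_3(n)=J_0(n)+2(-1)^nJ_1(n)$.
* $p=4$: $m=0,\pm1$ again, with $\Lambda_0=16$ and $\Lambda_1=(2\cos\frac\pi4)^4=4$.

For every $p\ge3$ and even $n$,
$$S_p(n)-J_0(n)=\sum_{0<|m|<p/2}J_m(n)\ \ge\ 2J_1(n)>0.\tag{2}$$
So the goal for Theorem 1 is this: *show that a closed form would force $S_p(n)=J_0(n)$ for all large $n$*. By (2) that is absurd.

## 5. $J_m$ as a moment sequence

Throughout this section $p\ge2$, $|m|<p/2$, and on $P_m$ we put $u=\Lambda_m^{-1}\prod_i2\cos(\theta_i/2)\in[0,1]$. Then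
$$J_m(n)=(2\pi)^{1-p}\Lambda_m^n\int_{P_m}u^n\,d\theta .\tag{3}$$

**Lemma 4 (expansion).** As $n\to\infty$ there is a complete asymptotic expansion
$$J_m(n)\sim C\,\Lambda_m^n\,n^{-(p-1)/2}\Big(1+\sum_{k\ge1}e_kn^{-k}\Big),\qquad C>0.\tag{4}$$
If $m\in\mathbb Q$, then all $e_k$ are algebraic numbers.

**Step 1: localize at $\theta^*$.** Write $\theta=\theta^*+\eta$ with $\sum\eta_i=0$, and let $|\eta|$ be the norm of $(\eta_1,\dots,\eta_{p-1})$. Since $(\log\cos\frac\theta2)'=-\frac12\tan\frac\theta2$ and $(\log\cos\frac\theta2)''=-\frac14\sec^2\frac\theta2$, near $\eta=0$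
$$\log u=-q(\eta)+\sum_{k\ge3}c_k(\eta),\qquad q(\eta)=\frac18\sec^2\Big(\frac{\pi m}p\Big)\sum_{i=1}^p\eta_i^2,$$
where $c_k$ is homogeneous of degree $k$ in $\eta_1,\dots,\eta_{p-1}$; the linear term $-\frac12\tan(\frac{\pi m}p)\sum\eta_i$ is zero. The form $q$ is positive definite. Choose $\delta>0$ with $\log u\le-q/2$ for $|\eta|\le\delta$. On the compact set $|\eta|\ge\delta$ in $P_m$ the continuous function $u$ is less than $1$, so this region contributes $O((1-\epsilon)^n)$ to $\int u^n$, for some $\epsilon>0$. On $n^{-2/5}\le|\eta|\le\delta$ we have $u^n\le e^{-nq/2}\le e^{-\epsilon n^{1/5}}$, after decreasing $\epsilon$.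

**Step 2: rescale and expand.** On $|\eta|\le n^{-2/5}$ put $\eta=y/\sqrt n$, so $|y|\le n^{1/10}$. For every $K$,
$$n\log u=-q(y)+\sum_{k=3}^Kn^{1-k/2}c_k(y)+O\big(n^{(1-K)/2}|y|^{K+1}\big).$$
Here $n^{1-k/2}|y|^k\le n^{1-2k/5}\le n^{-1/5}$ for $k\ge3$, and the error is $O(n^{1-2(K+1)/5})$. Therefore, for every $R$,
$$u^n=e^{-q(y)}\Big[\sum_{r\le R}\frac1{r!}\Big(\sum_{k=3}^Kn^{1-k/2}c_k(y)\Big)^r+O\big(n^{-(R+1)/5}\big)+O\big(n^{1-2(K+1)/5}\big)\Big].$$
Given $L$, take $R\ge2L$ and $K\ge2L+2$ so large that both errors are $O(n^{-L})$. Multiplying out, $c_{k_1}\cdots c_{k_r}$ comes with $n^{-j/2}$, where $j=\sum(k_i-2)$. Since each $k_i-2\ge1$, we have $r\le j$ and $k_i\le j+2$, so for $j<2L$ all possible products are present. Call their combined coefficient $Q_j(y)$: a combination with rational coefficients of products $c_{k_1}\cdots c_{k_r}$ with $\sum(k_i-2)=j$, and $Q_0=1$. The finitely many terms with $j\ge2L$ contribute $O(n^{-L})$ after integration. Extending the Gaussian integrals from $|y|\le n^{1/10}$ to all $y$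 costs $O(e^{-\epsilon n^{1/5}})$, with a possibly smaller $\epsilon$. With $d\eta=n^{-(p-1)/2}dy$,
$$\int_{P_m}u^n\,d\theta\sim n^{-(p-1)/2}\sum_{j\ge0}n^{-j/2}\int_{\mathbb R^{p-1}}e^{-q(y)}Q_j(y)\,dy .$$

**Step 3: remove the half-integer powers.** A product contributing to $Q_j$ has degree $\sum k_i=j+2r\equiv j\pmod2$. For odd $j$ the integrand is odd and the integral vanishes. So (4) holds with $C=(2\pi)^{1-p}\int e^{-q}>0$ and $e_k=\int e^{-q}Q_{2k}\big/\int e^{-q}$.

**Step 4: algebraicity.** Let $m\in\mathbb Q$. Since $\sec^2=1+\tan^2$, all derivatives of $\log\cos$ of order at least one are polynomials over $\mathbb Q$ in $\tan$. So the coefficients of $q$ and the $c_k$ are polynomials over $\mathbb Q$ in the algebraic number $\tan(\pi m/p)$. By Isserlis' formula, normalized Gaussian moments are polynomials over $\mathbb Q$ in the entries of the covariance matrix, which is the inverse of the symmetric matrix $A$ with $q(y)=\frac12y^{T}Ay$. So $e_k\in\overline{\mathbb Q}$. $\square$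

Now let $\mu$ be the push-forward of $(2\pi)^{1-p}d\theta$ under $u:P_m\to[0,1]$; that is, $\int f\,d\mu=(2\pi)^{1-p}\int_{P_m}f(u(\theta))\,d\theta$. By (3),
$$J_m(n)=\Lambda_m^n\int_{[0,1]}u^n\,d\mu(u).\tag{5}$$

*Example.* For $p=2$, $m=0$ we have $\theta_2=-\theta_1$ and $u=\cos^2(\theta_1/2)$. Pushing $\frac{d\theta_1}{2\pi}$ forward gives the density $\frac1{\pi\sqrt{u(1-u)}}$ on $(0,1)$, whose moments are $4^{-n}\binom{2n}n$. The density is singular at the two ends but analytic in between. This is the general situation.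

**Lemma 5 (density).** $\mu$ has a real-analytic density on $(0,1)$.

**Step 1: use $u$ as a radial coordinate.** Write $\theta=\theta^*+r\xi$ with $(\xi_1,\dots,\xi_{p-1})\in S^{p-2}$ and $\xi_p=-\sum_{i<p}\xi_i$. Let $r_{\max}(\xi)$ be the radius at which the ray leaves the convex set $P_m$, i.e. the first radius at which some $|\theta_i|=\pi$. For $0\le r<r_{\max}(\xi)$ the function $\log u$ is real-analytic in $r$. Its derivative at $r=0$ is $-\frac12\tan(\frac{\pi m}p)\sum\xi_i=0$, and its second derivative is $-\frac14\sum\xi_i^2\sec^2(\theta_i/2)<0$. So $\partial_ru<0$ for $0<r<r_{\max}(\xi)$. At $r_{\max}(\xi)$ some cosine vanishes. Thus $u$ decreases strictly from $1$ to $0$ along each ray.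

**Step 2: invert analytically.** The set $\{(r,\xi):0<r<r_{\max}(\xi)\}$ is open, and $(r,\xi)\mapsto(u,\xi)$ is a real-analytic bijection from it onto $(0,1)\times S^{p-2}$ with $\partial_ru\neq0$. By the implicit function theorem the inverse $r(u,\xi)$ is jointly real-analytic. Since $d\theta=r^{p-2}dr\,d\sigma(\xi)$, the density on $(0,1)$ is
$$w(u)=(2\pi)^{1-p}\int_{S^{p-2}}r(u,\xi)^{p-2}\,\big(-\partial_ur(u,\xi)\big)\,d\sigma(\xi)$$
(for $p=2$, a sum over $\xi_1=\pm1$).

**Step 3: the integral over $\xi$ stays analytic.** Fix $u_0\in(0,1)$. Near each $(u_0,\xi_0)$ the integrand, being jointly real-analytic, extends to a bounded continuous function, holomorphic in $u$, on a set $\{|u-u_0|<\varepsilon\}\times U$ with $U$ a neighborhood of $\xi_0$. By compactness finitely many $U$ cover $S^{p-2}$; take the least $\varepsilon$. For fixed $\xi$ two such extensions agree for real $u$, hence everywhere on the disc. So the integral over $\xi$ defines a holomorphic function on the disc. $\square$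

## 6. Powers of $\pi$ in $J_m(n)$

**Lemma 6.** Let $p\ge2$, $m\in\mathbb Q$, $|m|<p/2$, $\omega=e^{2\pi im}$, $n\ge1$. Then
$$e^{i\pi mn}J_m(n)=\sum_{l=1}^p\gamma_l\,B_l(n)\,\pi^{l-p},\qquad B_l(n)\in\overline{\mathbb Q},\quad B_p(n)=S_{p,\omega}(n),\tag{6}$$
where $\gamma_l\in\overline{\mathbb Q}$ does not depend on $n$ and $\gamma_p=J_m(0)>0$.

**Step 1: write $J_m$ as an integral over $\mathbb R$ of an interpolation of $\binom nk^p$.** Let $g(\theta)=(1+e^{i\theta})^n$ on $[-\pi,\pi]$ and $g=0$ elsewhere. As $n\ge1$, $g(\pm\pi)=0$ and $g$ is continuous. Put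
$$b(x)=\frac1{2\pi}\int g(\theta)e^{-ix\theta}d\theta=\sum_{k=0}^n\binom nk\frac{\sin\pi(x-k)}{\pi(x-k)}=\frac{\sin\pi x}\pi R(x),$$
$$R(x)=\sum_{k=0}^n\frac{(-1)^k\binom nk}{x-k}=\frac{(-1)^nn!}{\prod_{k=0}^n(x-k)} .$$
(The residue of the right side at $x=k$ is $\frac{(-1)^nn!}{k!\,(-1)^{n-k}(n-k)!}=(-1)^k\binom nk$.) Note that $b(k)=\binom nk$ for integers $0\le k\le n$ and $b=0$ at the other integers. Since $R(x)=O(|x|^{-n-1})$ at infinity and $n\ge1$, $b(x)=O((1+|x|)^{-2})$.

The Fourier transform $\int g^{*p}(s)e^{-ixs}ds$ of the continuous integrable function $g^{*p}$ is $(2\pi b(x))^p$, which is integrable. On $P_m$, $\prod g(\theta_i)=e^{i\pi mn}\prod(2\cos\frac{\theta_i}2)^n$. So $e^{i\pi mn}J_m(n)=(2\pi)^{1-p}g^{*p}(2\pi m)$, and Fourier inversion gives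
$$e^{i\pi mn}J_m(n)=\int_{\mathbb R}b(x)^pe^{2\pi imx}dx .\tag{7}$$
For $m=0$: $J_0(n)$ is the integral $\int b^p$ whose corresponding sum is $\sum_kb(k)^p=S_p(n)$.

**Step 2: partial fractions.** The rational function $R^p$ vanishes at infinity and has poles of order $p$ at $0,\dots,n$, so
$$R(x)^p=\sum_{k=0}^n\sum_{l=1}^p\frac{A_{k,l}}{(x-k)^l},\qquad A_{k,l}\in\mathbb Q,\qquad A_{k,p}=(-1)^{kp}\binom nk^p .$$
Insert this in (7) and integrate over $[-X,X]$; each piece $\sin^p(\pi x)e^{2\pi imx}(x-k)^{-l}$ is continuous because $l\le p$. In the $(k,l)$ piece put $x=k+y$. Then $\sin^p\pi x=(-1)^{kp}\sin^p\pi y$ and $e^{2\pi imx}=\omega^ke^{2\pi imy}$. Replacing the window $[-X-k,X-k]$ by $[-X,X]$ changes the integral by $O(k/(X-k))\to0$, because the integrand is at most $|y|^{-1}$ for $|y|\ge1$. Hence, provided the limits $I_l$ exist,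
$$e^{i\pi mn}J_m(n)=\pi^{-p}\sum_{l=1}^pB_l(n)I_l,\qquad B_l(n)=\sum_{k=0}^n(-1)^{kp}\omega^kA_{k,l}\in\overline{\mathbb Q},$$
$$I_l=\lim_{X\to\infty}\int_{-X}^X\frac{\sin^p(\pi y)e^{2\pi imy}}{y^l}dy=\pi^{l-1}\lim_{X\to\infty}\int_{-X}^X\frac{F(y)}{y^l}dy,\qquad F(y)=\sin^p(y)\,e^{2imy}.$$
The signs cancel for $l=p$, so $B_p(n)=\sum_k\omega^k\binom nk^p=S_{p,\omega}(n)$.

**Step 3: evaluate $I_l$.** Write $F(y)=\sum_{j=0}^pa_je^{i\kappa_jy}$ with $a_j=(2i)^{-p}(-1)^j\binom pj\in\mathbb Q(i)$ and $\kappa_j=2m+p-2j\in\mathbb Q$. Integrate by parts $l-1$ times on $\varepsilon<|y|<X$. The boundary terms are constant multiples of $F^{(i)}(y)y^{-(l-1-i)}$, $0\le i\le l-2$. At $\pm X$ they are $O(1/X)$, since $F^{(i)}$ is bounded. At $\pm\varepsilon$ they are $O(\varepsilon^{p-i}\varepsilon^{-(l-1-i)})=O(\varepsilon^{p-l+1})$, since $F$ vanishes to order $p\ge l$ at $0$. What remains is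
$$\frac1{(l-1)!}\int_{\varepsilon<|y|<X}F^{(l-1)}(y)\frac{dy}y,\qquad F^{(l-1)}(y)=\sum_ja_j(i\kappa_j)^{l-1}e^{i\kappa_jy}.$$
Since $\int_{\varepsilon<|y|<X}e^{i\kappa y}\frac{dy}y=2i\int_\varepsilon^X\frac{\sin\kappa y}ydy\to i\pi\,\mathrm{sgn}\,\kappa$ (with $\mathrm{sgn}\,0=0$), the limit exists and
$$I_l=\pi^l\gamma_l,\qquad\gamma_l=\frac i{(l-1)!}\sum_{j=0}^pa_j(i\kappa_j)^{l-1}\mathrm{sgn}(\kappa_j)\in\overline{\mathbb Q}.$$
This proves (6).

**Step 4: show $\gamma_p\ne0$.** We have $\gamma_p=\pi^{-p}I_p=\int_{\mathbb R}\big(\frac{\sin\pi y}{\pi y}\big)^pe^{2\pi imy}dy$. The function $\frac{\sin\pi y}{\pi y}$ is $\frac1{2\pi}$ times the Fourier transform of $1_{[-\pi,\pi]}$. As $p\ge2$, $1_{[-\pi,\pi]}^{*p}$ is continuous and its transform is integrable, so inversion gives $\gamma_p=(2\pi)^{1-p}1_{[-\pi,\pi]}^{*p}(2\pi m)=(2\pi)^{1-p}\mathrm{vol}(P_m)=J_m(0)>0$. $\square$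

*Example: $p=3$, $m=0$, $n=1$.* Here $R^3=-x^{-3}(x-1)^{-3}$. At $0$, $-(x-1)^{-3}=1+3x+6x^2+\cdots$, so $(A_{0,3},A_{0,2},A_{0,1})=(1,3,6)$. At $1$, with $y=x-1$, $-(1+y)^{-3}=-1+3y-6y^2+\cdots$, so $(A_{1,3},A_{1,2},A_{1,1})=(-1,3,-6)$. Thus
$$B_3(1)=1+1=2=S_3(1),\qquad B_2(1)=3-3=0,\qquad B_1(1)=6+6=12 .$$
From $\sin^3y=\frac i8\big(e^{3iy}-3e^{iy}+3e^{-iy}-e^{-3iy}\big)$ we get $\gamma_1=i\cdot\frac i8(1-3-3+1)=\frac12$, $\gamma_2=i\cdot\frac i8\cdot i\,(3-3+3-3)=0$ and $\gamma_3=\frac i2\cdot\frac i8\cdot i^2(9-3-3+9)=\frac34$. So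
$$J_0(1)=\frac34\cdot2+\frac12\cdot\frac{12}{\pi^2}=\frac32+\frac6{\pi^2}\approx2.108 .$$
Then $S_3(1)=2=J_0(1)-2J_1(1)$ gives $J_1(1)=\frac3{\pi^2}-\frac14\approx0.054$, positive as it must be. The number $J_0(1)$ is not $S_3(1)$, but its $\pi$-free part is $\frac34S_3(1)$.

## 7. Formal expansions of hypergeometric terms

If $r(N)=\lambda\prod(N-\alpha_i)/\prod(N-\beta_j)$ with $\lambda\ne0$, then for large $N$
$$t(N)=\text{const}\cdot\lambda^N\,\frac{\prod\Gamma(N-\alpha_i)}{\prod\Gamma(N-\beta_j)} .$$
By Stirling's series, $\Gamma(N-\alpha)$ equals $N!\,N^{-\alpha-1}$ times an asymptotic power series in $1/N$ with constant term $1$. So an eventually nonzero hypergeometric term has a complete expansion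
$$t(N)\sim N!^{\delta}\lambda^NN^a\psi(N),\qquad\delta\in\mathbb Z,\ \lambda\in\mathbb C^*,\ a\in\mathbb C,\ 0\ne\psi\in\mathbb C((1/N)).\tag{8}$$

**Definition.** The *type* of $t$ is $(\delta,\lambda,a\bmod\mathbb Z)$. For all terms of one type we use one fixed representative $a$; integer shifts are absorbed in $\psi$, which is then uniquely determined by $t$.

*Example.* $\binom{2N}N$ has type $(0,4,-\frac12)$. The terms $\Gamma(N+\frac12)/\Gamma(N+1)$ and $\Gamma(N+1)/\Gamma(N+\frac32)$ both have type $(0,1,-\frac12)$. They are not similar: a rational quotient $Q$ would satisfy $\frac{Q(N+1)}{Q(N)}=\frac{(N+\frac12)(N+\frac32)}{(N+1)^2}$. But in $Q(N+1)/Q(N)$ the orders (zeros minus poles) at the points of the coset $\frac12+\mathbb Z$ add up to $0$, while on the right they add up to $2$. So one type may contain several non-similar terms.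

For a fixed type put
$$(\tau\psi)(N)=(N+1)^\delta\lambda\Big(1+\frac1N\Big)^a\psi(N+1),$$
expanded in $\mathbb C((1/N))$. This is what the shift $t(N)\mapsto t(N+1)$ does to $\psi$. The map $\tau$ is additive and $\tau(R\psi)=R(N+1)\,\tau\psi$ for $R\in\mathbb C(N)$. Comparing the expansions of $t(N+1)$ and $r(N)t(N)$ gives $\tau\psi=r\psi$.

**Lemma 7.** If $t_1,\dots,t_s$ are pairwise non-similar of the same type, then $\psi_1,\dots,\psi_s$ are linearly independent over $\mathbb C(N)$.

*Proof.* Take a nontrivial relation $\sum R_i\psi_i=0$ with the fewest nonzero $R_i$. There are at least two of them, since $\psi_i\ne0$ and $\mathbb C((1/N))$ is a field. Renumber and scale so that $R_1=1$. Apply $\tau$ and subtract $r_1$ times the relation: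
$$\sum_{i\ne1}\big(R_i(N+1)r_i(N)-r_1(N)R_i(N)\big)\psi_i=0 .$$
This is shorter, so by minimality all coefficients vanish. Pick $i\ne1$ with $R_i\ne0$. Then $x(N)=R_i(N)t_i(N)/t_1(N)$ satisfies $x(N+1)=\frac{R_i(N+1)r_i(N)}{r_1(N)}\cdot\frac{t_i(N)}{t_1(N)}=x(N)$ for large $N$, so it is eventually a nonzero constant. Hence $t_i/t_1$ is eventually rational, a contradiction. $\square$

**Lemma 8.** If $|\zeta_j|=1$, $b_j\in\mathbb R$, the pairs $(\zeta_j,b_j)$ are distinct and $\sum_jc_j\zeta_j^NN^{ib_j}\to0$ (finite sum), then all $c_j=0$.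

*Proof.* Multiply by $\zeta_1^{-N}N^{-ib_1}$ and average over $1\le N\le X$ with weights $\frac1{N\log X}$. As $\sum_{N\le X}\frac1N\sim\log X$, the average of a null sequence tends to $0$. The first term contributes $c_1+o(1)$. The others contribute $\frac{c_j}{\log X}\sum_{N\le X}\zeta^NN^{-1+ib}$ with $(\zeta,b)\ne(1,0)$, and these sums are $O(1)$. For $\zeta\ne1$ this is Abel summation: the partial sums of $\zeta^N$ are bounded and consecutive values of $N^{-1+ib}$ differ by $O(N^{-2})$. For $\zeta=1$, $b\ne0$, the sum differs by $O(1)$ from $\int_1^Xx^{-1+ib}dx=\frac{X^{ib}-1}{ib}$, which is bounded. So $c_1=0$, and likewise for the other $c_j$. $\square$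

## 8. Exponentially small combinations of moments vanish

**Lemma 9.** Let $\nu$ be a finite positive measure on $[0,1]$ with real-analytic density on $(0,1)$, let $\Lambda>0$, $j(N)=\Lambda^N\int v^Nd\nu$, and let $q_0,\dots,q_s\in\mathbb C[N]$. If $\sum_iq_i(N)j(N+i)=O(\rho^N)$ with $\rho<\Lambda$, then $\sum_iq_i(N)j(N+i)=0$ for all large $N$.

*Analyticity is needed.* Give $[0,1]$ the density $1+1_{[0,1/2]}$, with $\Lambda=1$. Then $(N+1)j(N)=1+2^{-N-1}$, so $(N+2)j(N+1)-(N+1)j(N)=-2^{-N-2}$: exponentially small, but not zero. The jump at $\frac12$ is what makes this possible.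

**Step 1: encode the combination as moments of one distribution.** Let $\vartheta=v\frac d{dv}$, so $q(\vartheta)v^N=q(N)v^N$. Define a distribution $T$ on $\mathbb R$, supported in $[0,1]$, by
$$\langle T,\varphi\rangle=\sum_i\Lambda^i\int v^i\,(q_i(\vartheta)\varphi)(v)\,d\nu(v).$$
It involves only finitely many derivatives of $\varphi$ on $[0,1]$, so it applies to every function smooth near $[0,1]$. Then
$$h(N):=\langle T,v^N\rangle=\sum_i\Lambda^iq_i(N)\int v^{N+i}d\nu=\Lambda^{-N}\sum_iq_i(N)j(N+i)=O(\kappa^N)$$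
for some $\kappa\in(0,1)$.

**Step 2: continue the Cauchy transform across $(\kappa,1]$.** The function $C(y)=\langle T_v,\frac1{y-v}\rangle$ is analytic off $[0,1]$. For $|y|>1$ the series $\sum_Nv^Ny^{-N-1}$ converges uniformly on $[0,1]$ together with all its $v$-derivatives, so $C(y)=\sum_{N\ge0}h(N)y^{-N-1}$. This series converges for $|y|>\kappa$ and defines an analytic function there. It agrees with $C$ on the connected set $\{|y|>\kappa\}\setminus(\kappa,1]$, since the two agree for $|y|>1$.

**Step 3: conclude that $T=0$ on $(\kappa,\infty)$.** Since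
$$\frac1{2\pi i}\Big(\frac1{x-i\varepsilon-v}-\frac1{x+i\varepsilon-v}\Big)=\frac{\varepsilon/\pi}{(x-v)^2+\varepsilon^2},$$
Fubini gives for every test function $\varphi$
$$\int\varphi(x)\frac{C(x-i\varepsilon)-C(x+i\varepsilon)}{2\pi i}dx=\Big\langle T_v,\int\varphi(x)\frac{\varepsilon/\pi}{(x-v)^2+\varepsilon^2}dx\Big\rangle\xrightarrow[\varepsilon\to0^+]{}\langle T,\varphi\rangle .$$
For the limit: the $v$-derivatives of the Poisson integral of $\varphi$ are the Poisson integrals of the derivatives of $\varphi$, and these converge uniformly. If $\operatorname{supp}\varphi\subset(\kappa,\infty)$, then both $C(x\pm i\varepsilon)$ converge, uniformly on $\operatorname{supp}\varphi$, to the same continuation, so the left side tends to $0$. Hence $\langle T,\varphi\rangle=0$.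

**Step 4: spread the vanishing by analyticity.** On $(0,1)$ write $d\nu=w\,dv$. Since $\int f\,\vartheta\varphi\,dv=\int fv\varphi'\,dv=\int(\vartheta^*f)\varphi\,dv$ with $\vartheta^*f=-(vf)'$, on $(0,1)$ the distribution $T$ is the function $\sum_i\Lambda^iq_i(\vartheta^*)(v^iw)$, which is real-analytic. It vanishes on $(\kappa,1)$, hence on $(0,1)$. So $T$ is supported in $\{0\}$, and $T=\sum_{l\le L}b_l\delta_0^{(l)}$ for some $L$. For $N>L$ the function $v^N$ and its derivatives up to order $L$ vanish at $0$, so $h(N)=0$. $\square$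

## 9. Transferring a recurrence from $J_m$ to $S_{p,\omega}$

**Proposition 10.** Let $p\ge2$, $m\in\mathbb Q$, $|m|<p/2$, $\omega=e^{2\pi im}$, and let $d\ge1$, $e\ge0$ be integers with $md\in2\mathbb Z$. Put $j(N)=J_m(dN+e)$, $S(N)=S_{p,\omega}(dN+e)$, $\Lambda=\Lambda_m^d$. Suppose there are $c\ne0$, $\rho<\Lambda$ and a finite sum $g$ of hypergeometric terms with
$$g(N)-c\,j(N)=O(\rho^N),\qquad S(N)-c\,j(N)=O(\rho^N).$$
Then $S(N)=c\,j(N)$ for all large $N$.

*Proof.* Replacing $g$ by $g/c$, assume $g-j=O(\rho^N)$ and, for large $N$, $g=\sum t_i$ with the $t_i$ pairwise non-similar and eventually nonzero. We increase $\rho<\Lambda$ when needed. Substituting $n=dN+e$ in (4) and expanding in $1/N$,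
$$j(N)\sim C'\Lambda^NN^a\psi,\qquad a=-\frac{p-1}2,\quad C'>0,\quad\psi\in1+\tfrac1N\overline{\mathbb Q}[[\tfrac1N]].$$

**Step 1: show that the large terms of $g$ all have the type of $j$.** Let $D$ be the set of $i$ with $\delta_i>0$, or $\delta_i=0$ and $|\lambda_i|\ge\Lambda$. The other $t_i$ are $O(\rho^N)$ after increasing $\rho$, so
$$\sum_{i\in D}t_i(N)-j(N)=O(\rho^N).\tag{9}$$
Partition $D$ by type, and let $A$ be the (possibly empty) part of type $(0,\Lambda,a\bmod\mathbb Z)$. For each nonempty part $G\ne A$, Lemma 7 gives $\sum_{i\in G}\psi_i\ne0$. So $\sum_Gt_i$ has an expansion with leading term $c_GN!^\delta\lambda^NN^{a_G}$, $c_G\ne0$. The remaining piece $\sum_At_i-j$ has an expansion of type $(0,\Lambda,a\bmod\mathbb Z)$, possibly zero; if it is nonzero, treat it as one more part $G$.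

Suppose some expansion is nonzero. Among the leading terms of the nonzero ones take those that are maximal for $(\delta,|\lambda|,\operatorname{Re}a_G)$ in lexicographic order, and divide (9) by $N!^\delta|\lambda|^NN^{\operatorname{Re}a_G}$ for this maximum. The right side tends to $0$, because $\delta>0$, or $\delta=0$ and $|\lambda|\ge\Lambda>\rho$. The non-maximal parts tend to $0$. If the expansion of $\sum_At_i-j$ is zero, then this piece is $O(\Lambda^NN^{-K})$ for every $K$ and also tends to $0$ after division. So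
$$\sum c_G\zeta_G^NN^{ib_G}\to0,\qquad\zeta_G=\lambda/|\lambda|,\quad b_G=\operatorname{Im}a_G,$$
summed over the maximal parts. The pairs $(\zeta_G,b_G)$ are distinct: if two parts share $\zeta_G$, they share $\delta$ and $\lambda$, so their exponents differ modulo $\mathbb Z$; as the real parts agree, the imaginary parts differ. This contradicts Lemma 8.

So every expansion is zero. Hence $D=A$, and
$$j(N)-\sum_{i\in A}t_i(N)=O(\rho^N),\qquad C'\psi=\sum_{i\in A}\psi_i.\tag{10}$$
As $\psi\ne0$, $A\neq\emptyset$. Put $s=|A|$.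

**Step 2: find a recurrence operator with algebraic coefficients whose solutions are exactly the span of the $t_i$, $i\in A$.** For this type, $\tau\psi=\Lambda(1+\frac1N)^a\psi(N+1)$. From $\tau\psi_i=r_i\psi_i$ we get $\tau^k\psi_i=\rho_{ik}\psi_i$ with $\rho_{ik}(N)=\prod_{l<k}r_i(N+l)$. By (10), the $s+1$ elements $\tau^k\psi$, $0\le k\le s$, lie in the $\mathbb C(N)$-span of the $s$ elements $\psi_i$. So there are $q_k\in\mathbb C[N]$, not all zero, with
$$\sum_{k=0}^sq_k\,\tau^k\psi=0.\tag{11}$$

We can choose the $q_k$ over $\overline{\mathbb Q}$. Indeed $\Lambda\in\overline{\mathbb Q}$, $a\in\mathbb Q$ and $\psi\in\overline{\mathbb Q}[[1/N]]$, so all $\tau^k\psi$ have coefficients in $\overline{\mathbb Q}$. For bounded degrees of the $q_k$, (11) is a homogeneous linear system over $\overline{\mathbb Q}$ in the finitely many coefficients of the $q_k$. It has a nonzero complex solution, so its rank is smaller than the number of unknowns. The rank is the same over $\overline{\mathbb Q}$, so there is a nonzero solution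 over $\overline{\mathbb Q}$. We take that one. Let $E$ be the shift and $M=\sum_kq_k(N)E^k$.

Inserting $C'\psi=\sum_A\psi_i$ in (11) gives $\sum_{i\in A}\big(\sum_kq_k\rho_{ik}\big)\psi_i=0$. By Lemma 7, $\sum_kq_k\rho_{ik}=0$ for each $i\in A$. Hence $(Mt_i)(N)=\sum_kq_k(N)\rho_{ik}(N)t_i(N)=0$ for large $N$.

Let $s'\le s$ be the largest index with $q_{s'}\ne0$, and let $N_1$ be large, beyond the zeros of $q_{s'}$. A solution of $Mx=0$ on $N\ge N_1$ is determined by $x(N_1),\dots,x(N_1+s'-1)$, so the solution space has dimension at most $s'$. It contains the $s$ sequences $t_i$, $i\in A$. These are linearly independent, since $\sum z_it_i=0$ gives $\sum z_i\psi_i=0$ and Lemma 7 applies. So $s'=s$, and the solution space is exactly $\operatorname{span}_{\mathbb C}\{t_i:i\in A\}$.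

**Step 3: show that $M$ annihilates $j$ exactly.** By (10), $Mj=M\big(j-\sum_At_i\big)=O(\rho'^N)$ with some $\rho'<\Lambda$, for large $N$. By (5),
$$j(N)=\Lambda_m^{dN+e}\int u^{dN+e}d\mu=\Lambda^N\int v^Nd\nu,$$
where $\nu$ is the push-forward of $\Lambda_m^eu^e\mu$ under $v=u^d$. This is a finite positive measure on $[0,1]$. By Lemma 5 it has a real-analytic density on $(0,1)$, because $v\mapsto v^{1/d}$ is analytic there. Lemma 9 gives $Mj=0$ for large $N$.

**Step 4: show that $M$ annihilates $S$, using the transcendence of $\pi$.** Since $md\in2\mathbb Z$, $e^{i\pi m(dN+e)}=e^{i\pi me}$ for all $N$. Multiply $Mj=0$ by $e^{i\pi me}$ and insert (6): for large $N$,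
$$\sum_{l=1}^p\gamma_l\Big(\sum_kq_k(N)\,B_l\big(d(N+k)+e\big)\Big)\pi^{l-p}=0 .$$
For each such $N$ this is a polynomial relation for $1/\pi$ with coefficients in $\overline{\mathbb Q}$; here it matters that the $q_k$ are algebraic. By Lindemann's theorem $\pi$ is transcendental, so every coefficient vanishes, in particular the constant one, $l=p$. As $\gamma_p\ne0$ and $B_p=S_{p,\omega}$, we get $MS=0$ for large $N$.

**Step 5: exclude an exponentially small difference.** By Steps 2–4, for large $N$ we have $S-cj=\sum_{i\in A}z_it_i$ with constants $z_i$. The right side has the expansion $\Lambda^NN^a\sum z_i\psi_i$, while the left side is $O(\rho^N)$ with $\rho<\Lambda$. So $\sum z_i\psi_i=0$, and all $z_i=0$ by Lemma 7. Hence $S=cj$ for large $N$. $\square$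

*Check on $p=2$, $m=0$, $d=1$, $e=0$, $g=S_2$.* Here $s=1$, $M=(N+1)E-(4N+2)$ up to a polynomial factor, and $S_2=J_0$ holds for all $N$, in agreement with the Proposition.

## 10. The contradiction at even $n$: proof of Theorem 1

Let $p\ge3$ and suppose $S_p$ has closed form. Apply Proposition 10 with $m=0$, $\omega=1$, $d=1$, $e=0$, $c=1$, $g=S_p$. By (1) with $\alpha=0$,
$$S_p(n)-J_0(n)=\sum_{0<|m|<p/2}(-1)^{mn}J_m(n)=O(\Lambda_1^n),\qquad\Lambda_1<\Lambda_0=2^p,$$
so the hypotheses hold. We conclude $S_p(n)=J_0(n)$ for all large $n$. But $1<p/2$, so by (2) $S_p(n)-J_0(n)\ge2J_1(n)>0$ for even $n$. This contradiction proves Theorem 1. $\blacksquare$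

For $p=2$ only $m=0$ occurs in (1), so there is no contradiction, as it must be.

## 11. Roots of unity and progressions: proof of Theorem 2

If $t(N)$ is hypergeometric, so is $t(DN+f)$ for integers $D\ge1$, $f\ge0$. So if a $g$ as in the theorem exists for a progression, one exists for each sub-progression. We may also take $0<\kappa<1$.

**Part (a).** Let $|\alpha|<\frac12$, $p\ge2$, $(p,\alpha)\ne(2,0)$, and suppose $g(N)=S_{p,\omega}(dN+e)(1+O(\kappa^N))$. Passing to a sub-progression, assume $\alpha d\in2\mathbb Z$. Take $m=\alpha$ and $c=e^{i\pi\alpha e}$.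

*Checking the hypotheses.* In (1) with $n=dN+e$, the term $m=\alpha$ is $e^{i\pi\alpha(dN+e)}J_\alpha(dN+e)=c\,J_\alpha(dN+e)$. Every other index has modulus at least $1-|\alpha|>|\alpha|$. Hence $S_{p,\omega}(dN+e)-cJ_\alpha(dN+e)=O(\rho^N)$ with $\rho<\Lambda_\alpha^d$. Also $g(N)-S_{p,\omega}(dN+e)=O((\kappa\Lambda_\alpha^d)^N)$. So Proposition 10 applies, and for all large $n\equiv e\pmod d$
$$\sum_{m\in\alpha+\mathbb Z,\ m\ne\alpha,\ |m|<p/2}e^{i\pi mn}J_m(n)=0 .$$

*The contradiction.* The smallest modulus here is $1-|\alpha|$. It is less than $p/2$: for $p\ge3$ because $1<p/2$, for $p=2$ because $\alpha\ne0$. So the sum is not empty. If $\alpha\ne0$, this modulus is attained by exactly one $m$. If $\alpha=0$, the two terms $m=\pm1$ add up to $2(-1)^nJ_1(n)$. By (4) this leading contribution has absolute value at least a positive constant times $\Lambda_{1-|\alpha|}^nn^{-(p-1)/2}$. The remaining terms are $O(\Lambda_{m'}^n)$ with larger $|m'|$, hence exponentially smaller. So the sum is nonzero for large $n$, a contradiction.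

If $S_{p,\omega}$ had closed form on a progression, then $g(N)=S_{p,\omega}(dN+e)$ for large $N$ would contradict what was just proved. The remaining cases $S_{1,\omega}(n)=(1+\omega)^n$ and $S_{2,1}(n)=\binom{2n}n$ are the binomial theorem and Vandermonde's identity.

**Part (b).** Substituting $k\to n-k$ gives $S_{p,-1}(n)=(-1)^nS_{p,-1}(n)$, so it is $0$ for odd $n$. For $N\ge1$ the formulas for $p=1,2,3$ are: $(1-1)^{2N}=0$; the coefficient of $x^{2N}$ in $(1-x)^{2N}(1+x)^{2N}=(1-x^2)^{2N}$, which is $(-1)^N\binom{2N}N$; and Dixon's identity.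

Let $p\ge4$ and suppose $g$ exists on a progression $dN+e$ of even integers. Then $d$ and $e$ are even, and passing to a sub-progression we may assume $4\mid d$. Take $m=\frac12$, so that $md\in2\mathbb Z$ and $e^{2\pi im}=-1$. Pairing $m$ with $-m$ in (1) for $\alpha=\frac12$,
$$S_{p,-1}(n)=\sum_{m\in\frac12+\mathbb Z_{\ge0},\ m<p/2}2\cos(\pi mn)\,J_m(n).$$
On the progression $n\equiv e\pmod 4$, so $2\cos(\pi n/2)=2(-1)^{e/2}=:c\ne0$. The terms with $m\ge\frac32$ are $O(\rho^N)$ with $\rho<\Lambda_{1/2}^d$, and $g-S_{p,-1}(dN+e)=O((\kappa\Lambda_{1/2}^d)^N)$. So Proposition 10 applies, and the terms with $m\ge\frac32$ sum to $0$ for all large $n$ in the progression. But $\frac32<\frac p2$ and $|2\cos(3\pi n/2)|=2$ for even $n$. So by (4) the term $m=\frac32$ is nonzero and dominates the others exponentially, a contradiction.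

Finally, a progression $dN+e$ containing an even integer contains a sub-progression of step $2d$ consisting of even integers. A closed form on the former would give one on the latter, which is excluded.

**Part (c).** For $p=1$ take $t(n)=2^n$. For $p\ge2$, in (1) with $\alpha=0$ the terms $m\ne0$ are exponentially smaller than $J_0$. So by (4), $S_p(n)\sim C2^{pn}n^{-(p-1)/2}(1+\sum e_kn^{-k})$. By Stirling's series $\big(\Gamma(n+\frac12)/\Gamma(n+1)\big)^{p-1}$ equals $n^{-(p-1)/2}$ times an asymptotic power series in $1/n$ with constant term $1$. Hence the quotient of $S_p(n)$ by $2^{pn}\big(\Gamma(n+\frac12)/\Gamma(n+1)\big)^{p-1}$ has an asymptotic expansion in powers of $1/n$ with nonzero constant term. Truncate it to a polynomial $Q(1/n)$ with error $O(n^{-K})$; its constant term is nonzero. Then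
$$t(n)=2^{pn}\Big(\frac{\Gamma(n+\frac12)}{\Gamma(n+1)}\Big)^{p-1}Q(1/n)$$
is a hypergeometric term, because $\Gamma(n+\frac12)/\Gamma(n+1)$ has ratio $(n+\frac12)/(n+1)$ and $Q(1/n)$ is rational in $n$. It satisfies $S_p(n)=t(n)(1+O(n^{-K}))$. $\blacksquare$
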